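\title{Differentiable functions agree with $C^2$ functions on perfect sets}

\begin{abstract}
We show that every differentiable function $f:\mathbb R\to\mathbb R$ agrees with a function of class $C^2$ on a nonempty perfect set, which can be found inside any prescribed interval. The proof is a dichotomy: either $f$ is convex or concave on a subinterval, or the contact set of $f$ with a least concave majorant contains a Cantor set on which $f$ agrees with a $C^\infty$ function. The order $2$ is optimal: we construct a $C^2$ function that meets every three times differentiable function in a countable set. Hence, for $n\ge1$, every $n$ times differentiable function meets some $n+1$ times differentiable function in an uncountable set exactly when $n=1$.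
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For $n\ge1$ let $D^n(\mathbb R)$ be the class of $n$ times differentiable functions $f:\mathbb R\to\mathbb R$, and let $C^n(\mathbb R)$ be the class of those $f\in D^n(\mathbb R)$ whose $n$th derivative is continuous. We identify functions with their graphs, so that $f\cap g$ is the set of points $(x,f(x))$ with $f(x)=g(x)$. It has the cardinality of the agreement set $\{f=g\}=\{x: f(x)=g(x)\}$. An \emph{interval} is always nondegenerate, $|A|$ is the Lebesgue measure of $A$, and a set is \emph{perfect} if it is closed and has no isolated point.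

A primitive of a continuous nowhere differentiable function has a second derivative at no point, so it agrees with a twice differentiable function on no interval. At the other extreme, every function agrees with a $C^\infty$ function on $\mathbb Z$: take a sum of disjointly supported bumps. An uncountable agreement set lies between these two demands. It is small enough to avoid all intervals, but it contains a perfect set, and on a perfect set the derivatives of the two functions are tied to each other. This leads to the \emph{$D^1$--$D^2$ interpolation problem}, posed in \cite{source}: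
\begin{quote}
Does every $f\in D^1(\mathbb R)$ admit $g\in D^2(\mathbb R)$ with $f\cap g$ uncountable?
\end{quote}
It is noted in \cite{source} that this is equivalent to the same question with $g\in C^2(\mathbb R)$. We answer the $C^2$ form directly and do not use the equivalence.

\begin{theorem}\label{thm:main}
For every $f\in D^1(\mathbb R)$ and every interval $I$ there are $g\in C^2(\mathbb R)$ and a nonempty compact perfect set $Q\subset I$ with $f=g$ and $f'=g'$ on $Q$. In particular, $f\cap g$ is uncountable.
\end{theorem}

The proof needs much less than differentiability. The upper right and the lower left Dini derivatives of $f$ at $x$ are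
\[
D^+f(x)=\limsup_{h\to0^+}\frac{f(x+h)-f(x)}h,\qquad D_-f(x)=\liminf_{h\to0^-}\frac{f(x+h)-f(x)}h,
\]
with values in $[-\infty,\infty]$. Both equal $f'(x)$ when $f$ has a finite or infinite derivative at $x$. The inequality $D^+f(x)\ge D_-f(x)$ forbids a peak at $x$: it holds for $|t|$ at $0$, where it reads $1\ge-1$, and fails for $-|t|$ at $0$.

\begin{theorem}\label{thm:dichotomy}
Let $f:\mathbb R\to\mathbb R$ be continuous with $D^+f(x)\ge D_-f(x)$ for all $x$ (for example $f\in D^1(\mathbb R)$, or $f$ continuous with a finite or infinite derivative everywhere). For every interval $I$ at least one of the following holds.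
\begin{itemize}
\item[(i)] $f$ is convex or concave on some bounded open interval $J\subset I$. In this case, for every $\varepsilon>0$ there is $g\in C^2(\mathbb R)$ with $|J\setminus\{f=g\}|<\varepsilon$.
\item[(ii)] There are a nonempty compact perfect set $Q\subset I$ and $g\in C^\infty(\mathbb R)$ with $g=f$ on $Q$ and $g^{(j)}=0$ on $Q$ for all $j\ge2$.
\end{itemize}
\end{theorem}

The order $2$ in Theorem~\ref{thm:main} cannot be raised, even when $f$ is far more regular than the theorem requires.

\begin{theorem}\label{thm:sharp}
There is $f\in C^2(\mathbb R)$, with $f''$ locally $\alpha$-H\"older for every $\alpha<1$, such that $f\cap g$ is countable for every $g\in D^3(\mathbb R)$.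
\end{theorem}

\begin{corollary}\label{cor:class}
Let $n\ge1$. The statement ``every $f\in D^n(\mathbb R)$ admits $g\in D^{n+1}(\mathbb R)$ with $f\cap g$ uncountable'' holds for $n=1$ and fails for every $n\ge2$. The same is true with $C^n,C^{n+1}$ in place of $D^n,D^{n+1}$. The statement also fails with $D^1,D^3$ in place of $D^n,D^{n+1}$.
\end{corollary}

Section~\ref{sec:jets} translates agreement on a perfect set into conditions on pairs of points and explains why $n=1$ is the exception. Sections~\ref{sec:convex}--\ref{sec:cantor} prove Theorems~\ref{thm:main} and~\ref{thm:dichotomy}, Sections~\ref{sec:zigzag}--\ref{sec:blowup} prove Theorem~\ref{thm:sharp}, and Section~\ref{sec:higher} deduces Corollary~\ref{cor:class}.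

\section{What agreement on a perfect set forces}\label{sec:jets}

If $f$ and $g$ are continuous, then $\{f=g\}$ is closed. By the Cantor--Bendixson theorem, an uncountable closed subset of $\mathbb R$ contains a nonempty compact perfect set; conversely, a nonempty perfect subset of $\mathbb R$ is uncountable. So all our questions concern agreement on a nonempty compact perfect set.

\begin{lemma}\label{lem:jets}
If $u\in D^n(\mathbb R)$ vanishes on a perfect set $Q$, then $u^{(j)}=0$ on $Q$ for $j\le n$.
\end{lemma}

\begin{proof}
Let $j<n$, suppose that $u^{(j)}=0$ on $Q$, and let $x\in Q$. Choose $y_i\in Q\setminus\{x\}$ with $y_i\to x$. Then $u^{(j+1)}(x)$ is the limit of the quotients $(u^{(j)}(y_i)-u^{(j)}(x))/(y_i-x)=0$.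
\end{proof}

Thus two functions in $D^n(\mathbb R)$ that agree on $Q$ have the same derivatives up to order $n$ on $Q$. The next lemma shows what this costs $f$ when $g$ is one order smoother.

\begin{lemma}\label{lem:twopoint}
Let $f,g\in C^n(\mathbb R)$, $\varphi=f^{(n)}$, $x<y$ and $h=y-x$. Suppose that $f^{(j)}=g^{(j)}$ at $x$ and at $y$ for $0\le j\le n$, and that $|g^{(n)}(t)-g^{(n)}(x)|\le M(t-x)$ for $t\in[x,y]$. Then
\[
|\varphi(y)-\varphi(x)|\le Mh,\qquad \Big|\int_x^y(y-t)^i\big(\varphi(t)-\varphi(x)\big)\,dt\Big|\le Mh^{i+2}\quad(0\le i\le n-1).
\]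
\end{lemma}

\begin{proof}
The first bound holds because $\varphi=g^{(n)}$ at $x$ and $y$. Let $u=f-g$ and $0\le i\le n-1$. Taylor's formula with integral remainder for $u^{(n-1-i)}\in C^{i+1}(\mathbb R)$, which vanishes at $y$ and vanishes at $x$ with its derivatives up to order $i$, gives $\int_x^y(y-t)^iu^{(n)}(t)\,dt=0$. Since $\varphi(t)-\varphi(x)=u^{(n)}(t)+g^{(n)}(t)-g^{(n)}(x)$, the integral in the statement equals $\int_x^y(y-t)^i(g^{(n)}(t)-g^{(n)}(x))\,dt$, whose integrand is at most $h^i\cdot Mh$ in absolute value.
\end{proof}

A first guess would be that the interpolation problem has a negative answer: the lemma makes $f'$ satisfy a Lipschitz bound along $Q$, and $f'$ can be any continuous function. A count of conditions suggests otherwise. Let $\varphi$ oscillate on $[x,y]$ by an amount $A$ much larger than $h$, and rescale: $w(t)=(\varphi(x+ht)-\varphi(x))/A$ for $0\le t\le1$. The lemma says that the $n+1$ numbers $w(1)$ and $\int_0^1(1-t)^iw(t)\,dt$, $0\le i\le n-1$, are at most $Mh/A$ in absolute value, which is nearly zero. These are $n+1$ equations for two unknowns $x$ and $y$. For $n=1$ the exact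 equations read
\[
f'(y)=f'(x),\qquad f(y)-f(x)=f'(x)(y-x):
\]
one line is tangent to the graph of $f$ at both $x$ and $y$. Two equations in two unknowns should have solutions, and pushing a line down onto a graph is a way to find them. For $n\ge2$ the system is overdetermined, and one may hope to build a $\varphi$ that avoids all solutions at all scales. This count proves nothing, but it is the plan of the paper.

In the positive direction we need a converse: two-point conditions on a compact set produce a smooth function. Let $K\subset\mathbb R$ be compact, $m\ge0$, and let $f_0,\dots,f_m:K\to\mathbb R$ be continuous. We say that $(f_0,\dots,f_m)$ satisfies \emph{Whitney's condition of order $m$} if for every $\eta>0$ there is $\delta>0$ such that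
\[
\Big|f_j(y)-\sum_{i=0}^{m-j}f_{j+i}(x)\frac{(y-x)^i}{i!}\Big|\le\eta\,|y-x|^{m-j}
\]
for $0\le j\le m$ and all $x,y\in K$ with $|y-x|<\delta$.

\begin{theorem}[Whitney's extension theorem \cite{whitney}, one-dimensional case]\label{thm:whitney}
If $(f_0,\dots,f_m)$ satisfies Whitney's condition of order $m$ on $K$, then there is $g\in C^m(\mathbb R)$ with $g^{(j)}=f_j$ on $K$ for $j\le m$. If $(f_j)_{j\ge0}$ is an infinite sequence such that $(f_0,\dots,f_m)$ satisfies Whitney's condition of order $m$ for every $m$, then there is $g\in C^\infty(\mathbb R)$ with $g^{(j)}=f_j$ on $K$ for all $j$.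
\end{theorem}

\section{Convex and concave pieces}\label{sec:convex}

A differentiable strictly convex function has no line tangent at two points, because its derivative is injective. For such functions the plan above fails, and monotonicity of the derivative takes its place. We recall that a convex function $f$ on an open interval has finite one-sided derivatives $f'_-\le f'_+$, that $f'_+$ is nondecreasing and right-continuous, and that $f(y)-f(x)=\int_x^yf'_+(t)\,dt$.

\begin{proposition}\label{prop:convex}
Let $f:\mathbb R\to\mathbb R$ be convex or concave on a bounded open interval $J$, and let $\varepsilon>0$. There are a compact set $K\subset J$ with $|J\setminus K|<\varepsilon$ and $g\in C^2(\mathbb R)$ with $g=f$ on $K$.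
\end{proposition}

\begin{proof}
Replacing $f$ by $-f$ if necessary, let $f$ be convex on $J$, and put $u=f'_+$. By Lebesgue's theorem the monotone function $u$ has a finite derivative on a set $J_0\subset J$ of full measure. The candidate for Whitney's theorem is $(f,u,u')$. The difficulty is that differentiability at each point of $J_0$ is not uniform, so we measure its failure at scale $1/m$:
\[
e_m(x)=\sup\Big\{\Big|\frac{u(y)-u(x)}{y-x}-u'(x)\Big|:\ y\in J,\ 0<|y-x|<\frac1m\Big\},\qquad x\in J_0 .
\]
For fixed $x$ the expression is right-continuous in $y$, and $y$ ranges over an open set, so the supremum may be taken over rational $y$. The function $u'$ is measurable on $J_0$, as a pointwise limit of difference quotients of $u$. Hence $e_m$ is a supremum of countably many measurable functions, and $e_m\to0$ at each point of $J_0$. On a set of finite measure, Egorov's theorem makes pointwise convergence uniform, and Lusin's theorem makes a finite measurable function continuous, after restriction to a compact set whose complement has small measure. So there is a compact $K\subset J_0$ with $|J\setminus K|<\varepsilon$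 such that $\eta_m=\sup_Ke_m\to0$ and $u'|_K$ is continuous. The restrictions $f|_K$ and $u|_K$ are continuous too, since $f$ is convex on $J$ and $u$ is differentiable at the points of $K$.

Let $x,y\in K$ with $|y-x|<1/m$. Every $t$ between $x$ and $y$ lies in $J$ and satisfies $|u(t)-u(x)-u'(x)(t-x)|\le\eta_m|t-x|$. For $t=y$ this is Whitney's inequality of order $2$ with $j=1$. Integration gives the case $j=0$:
\begin{multline*}
\Big|f(y)-f(x)-u(x)(y-x)-\tfrac12u'(x)(y-x)^2\Big|\\=\Big|\int_x^y\big(u(t)-u(x)-u'(x)(t-x)\big)\,dt\Big|\le\eta_m|y-x|^2 .
\end{multline*}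
The case $j=2$ is the uniform continuity of $u'$ on the compact set $K$. Theorem~\ref{thm:whitney} gives $g\in C^2(\mathbb R)$ with $g=f$ on $K$.
\end{proof}

\section{The least concave majorant}\label{sec:majorant}

To find lines tangent at two points, we push all lines down onto the graph at once. Let $f$ be continuous on $[a,b]$. Call an affine function $\ell$ a \emph{majorant} if $\ell\ge f$ on $[a,b]$, and put
\[
F(x)=\inf\{\ell(x):\ \ell\text{ a majorant}\},\qquad E=\{x\in[a,b]:F(x)=f(x)\}.
\]
Large constants are majorants, so $f\le F<\infty$, and $F$ is concave as an infimum of affine functions. We call $E$ the \emph{contact set}.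

\begin{example}\label{ex:quartic}
Let $f(x)=-(x^2-1)^2$ on $[-2,2]$. Let $F_0=0$ on $[-1,1]$ and $F_0=f$ elsewhere. Since $f'(\pm1)=0$ and $f''(x)=4-12x^2<0$ for $|x|\ge1$, the function $F_0$ is $C^1$ with nonincreasing derivative, so it is concave and its tangent lines are majorants; thus $F\le F_0$. Conversely $F\ge f$, and $F\ge0$ on $[-1,1]$ by concavity, because $F(\pm1)\ge0$. So $F=F_0$ and $E=[-2,-1]\cup[1,2]$. The gap $(-1,1)$ of the contact set is bridged by the line $y=0$, which is tangent at both ends. The point to retain is what happens near the ends. For $x\in[-1-\delta,-1]$ and $y\in[1,1+\delta]$,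
\[
|F'(y)-F'(x)|\le F'(-1-\delta)-F'(1+\delta)=8(1+\delta)(2\delta+\delta^2),
\]
while $y-x\ge2$. The gap has a fixed length and $\delta$ is chosen afterwards, so the slopes at $x$ and $y$ agree up to an error as small as we like compared with any power of $y-x$. If each of the two small intervals contained another gap, we could repeat the step inside it.
\end{example}

\begin{example}\label{ex:cantor}
The step can be repeated forever in the following case. Let $C\subset[0,1]$ be the Cantor ternary set, $c$ the Cantor function, $F_0(x)=-\int_0^xc(t)\,dt$, and let $\psi=0$ on $C$ and $\psi(x)=(x-u)^2(v-x)^2$ on each gap $(u,v)$ of $C$. Then $\psi$ is differentiable, since $0\le\psi(y)\le(y-x)^2$ for $x\in C$. For $f=F_0-\psi$ on $[0,1]$, the tangent lines of the concave function $F_0$ are majorants, so $F\le F_0$; and $F\ge F_0$ on $C$, hence also on the gaps, where $F_0$ is affine. So $F=F_0$ and $E=C$.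
\end{example}

The two features seen in these examples, straight bridges and a continuous slope, hold in general. We use the chord property: if $F$ is concave on $[a,b]$ and $\ell$ is the affine function equal to $F$ at $r<s$, then $F\ge\ell$ on $[r,s]$ and $F\le\ell$ on $[a,b]\setminus[r,s]$.

\begin{lemma}\label{lem:majorant}
Let $f$ be continuous on $[a,b]$, with $F$ and $E$ as above.
\begin{itemize}
\item[(a)] $F$ is continuous on $[a,b]$, $F(a)=f(a)$, $F(b)=f(b)$, and $E$ is closed.
\item[(b)] Every $x\in(a,b)\setminus E$ has a neighborhood on which $F$ is affine.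
\item[(c)] If $D^+f\ge D_-f$ on $(a,b)$, then $F$ is differentiable on $(a,b)$, and $F'$ is continuous and nonincreasing.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A finite concave function is continuous on the open interval. Let $\eta>0$, choose $\delta>0$ with $f\le f(a)+\eta$ on $[a,a+\delta]$, and let $M=(\max f-f(a))/\delta\ge0$. Then $\ell(x)=f(a)+\eta+M(x-a)$ is a majorant: on $[a,a+\delta]$ it is at least $f(a)+\eta$, and on $[a+\delta,b]$ it is at least $\max f$. From $f\le F\le\ell$ we see that $F(a)$ and all limit values of $F$ at $a$ lie in $[f(a),f(a)+\eta]$. As $\eta$ is arbitrary, $F(a)=f(a)$ and $F$ is continuous at $a$. The reflection $x\mapsto-x$ gives the same at $b$. The set $E$ is the zero set of the continuous function $F-f$.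

(b) Since $F(x)>f(x)$ and both functions are continuous, there are $r<x<s$ in $[a,b]$ with $\min_{[r,s]}F\ge\max_{[r,s]}f$. Let $\ell$ be the affine function equal to $F$ at $r$ and $s$. On $[r,s]$ we have $\ell\ge\min\{F(r),F(s)\}\ge f$, and off $[r,s]$ we have $\ell\ge F\ge f$. So $\ell$ is a majorant and $F\le\ell$. By the chord property $F=\ell$ on $[r,s]$.

(c) Off $E$, differentiability follows from (b). Let $x\in E\cap(a,b)$. Then $F(x+h)-F(x)\ge f(x+h)-f(x)$ for small $h$ of either sign. Dividing by $h>0$ gives $F'_+(x)\ge D^+f(x)$, and dividing by $h<0$ gives $F'_-(x)\le D_-f(x)$. With the hypothesis and with concavity,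
\[
F'_+(x)\ge D^+f(x)\ge D_-f(x)\ge F'_-(x)\ge F'_+(x).
\]
So the two finite one-sided derivatives are equal. The derivative of a concave function is nonincreasing. A derivative has the intermediate value property, and a monotone function with this property has no jump, so $F'$ is continuous.
\end{proof}

Part (c) is the only place where the hypothesis on Dini derivatives is used. Without it $F$ can have a corner, as for $f(x)=-|x|$ on $[-1,1]$, where $F=f$; at a jump of $F'$ the estimate of Example~\ref{ex:quartic} would not improve as $\delta\to0$.

The contact set itself is not quite the right set for an iteration, because it may have isolated points. For $f(x)=-x^2(x^2-1)^2$ on $[-2,2]$ we have $F=0$ on $[-1,1]$, and $0$ is isolated in $E$. We therefore keep only the points at which $F$ really bends.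

\begin{lemma}\label{lem:P}
In the situation of Lemma~\ref{lem:majorant}(c), suppose that $f(c)$ lies strictly above the chord of $f$ over $[a,b]$ for some $c\in(a,b)$. Let $P$ be the set of $x\in(a,b)$ such that $F'$ is constant on no neighborhood of $x$. Then $P$ is nonempty, closed in $(a,b)$, contained in $E$, and has no isolated point. If $(u,v)$ is a component of $(a,b)\setminus P$ with $a<u$ and $v<b$, then $u,v\in P$ and $F'(u)=F'(v)$.
\end{lemma}

\begin{proof}
The set $(a,b)\setminus P$ is open by definition, and $F'$ is locally constant on it, hence constant on each of its components. If $P$ were empty, $F$ would be affine on $[a,b]$, and by Lemma~\ref{lem:majorant}(a) it would be the chord of $f$; this contradicts $F(c)\ge f(c)$. Lemma~\ref{lem:majorant}(b) gives $P\subset E$. If $x\in P$ were isolated in $P$, then $F'$ would be constant on $(x-\delta,x)$ and on $(x,x+\delta)$ for some $\delta>0$, hence on $(x-\delta,x+\delta)$ by continuity, contradicting $x\in P$. The ends in $(a,b)$ of a component of the open set $(a,b)\setminus P$ belong to $P$, and $F'(u)=F'(v)$ by continuity.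
\end{proof}

\section{A Cantor set in the contact set}\label{sec:cantor}

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}]
The $C^2$ statement in (i) is Proposition~\ref{prop:convex}. If $f$ is convex on $I$, then (i) holds with any bounded open $J\subset I$. Otherwise there are $a<c<b$ in $I$ with $f(c)$ strictly above the chord of $f$ over $[a,b]$. Let $F$, $E$, $P$ be as in Section~\ref{sec:majorant}. If $E$ contains an interval, then $f=F$ is concave on it and (i) holds. So assume that $E$, and hence $P$, contains no interval. We prove (ii) by iterating the step of Example~\ref{ex:quartic}. We want Whitney's condition of every order with $f_j=0$ for $j\ge2$, so the slopes of $F$ at points $x\ne y$ of $Q$ must agree up to $o(|y-x|^m)$ for every $m$. We aim at the error $e^{-1/|y-x|}$.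

\emph{The intervals.} To each finite word $s$ in the letters $0,1$, of length $|s|$, we assign a compact interval $J_s\subset(a,b)$ whose interior meets $P$. For the empty word take any such interval. Let $J_s$ be given. Since $P$ has no isolated point, the interior of $J_s$ contains two points $p_1<p_2$ of $P$. Since $P$ contains no interval, some point of $(p_1,p_2)$ lies outside $P$; let $(u,v)$ be its component in $(a,b)\setminus P$. Then $p_1\le u<v\le p_2$, so $u$ and $v$ are interior points of $J_s$, and Lemma~\ref{lem:P} gives $u,v\in P$ and $F'(u)=F'(v)$. As $F'$ is continuous, there is $\delta$ with $0<\delta<\min\{(v-u)/4,\,2^{-|s|-2}\}$ such that $J_{s0}=[u-\delta,u+\delta]$ and $J_{s1}=[v-\delta,v+\delta]$ lie in $J_s$ and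
\begin{equation}\label{eq:delta}
F'(u-\delta)-F'(v+\delta)\le e^{-2/(v-u)} .
\end{equation}
The interval $J_{s0}$ lies to the left of $J_{s1}$, at distance $v-u-2\delta\ge(v-u)/2$, and both interiors meet $P$.

\emph{The set $Q$.} Let $Q=\bigcap_{n}\bigcup_{|s|=n}J_s$, a compact subset of $(a,b)\subset I$. Every $J_s$ meets $Q$, because $J_s\supset J_{s0}\supset J_{s00}\supset\cdots$ are nonempty and compact. For $|s|\ge1$ the interval $J_s$ has length less than $2^{-|s|}$. A point $x\in Q$ lies, for each $n\ge1$, in some $J_s$ with $|s|=n$. This $J_s$ contains a point of $Q$ other than $x$, since the disjoint intervals $J_{s0}$ and $J_{s1}$ both meet $Q$, and it contains a point of $P$. Hence $x$ is not isolated in $Q$, and $x\in P$ because $P$ is closed in $(a,b)$. So $Q$ is nonempty, compact, perfect, and $Q\subset P\subset E$; in particular $F=f$ on $Q$.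

\emph{Whitney's condition.} Let $x<y$ be points of $Q$. Intervals belonging to different words of the same length are disjoint, so each point of $Q$ determines one word of each length. Let $s$ be the longest word with $x,y\in J_s$. Then $x\in J_{s0}$ and $y\in J_{s1}$. With the $u,v,\delta$ used to split $J_s$ we have $y-x\ge(v-u)/2$, that is, $2/(v-u)\ge1/(y-x)$. Since $F'$ is nonincreasing and $u-\delta\le x<y\le v+\delta$, inequality \eqref{eq:delta} gives
\begin{equation}\label{eq:slope}
|F'(y)-F'(x)|\le e^{-1/|y-x|}\qquad(x,y\in Q,\ x\ne y).
\end{equation}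
For $x\ne y$ in $Q$, in either order, the mean value theorem gives $\xi$ between them with $F(y)-F(x)=F'(\xi)(y-x)$, and $F'(\xi)$ lies between $F'(x)$ and $F'(y)$ by monotonicity. Therefore
\begin{equation}\label{eq:value}
|F(y)-F(x)-F'(x)(y-x)|\le|y-x|\,e^{-1/|y-x|}.
\end{equation}
Here monotonicity is what controls $F'$ at the point $\xi$, which need not lie in $Q$; the derivative of $f$ itself, if it exists, is not controlled there.

Put $f_0=F$, $f_1=F'$ and $f_j=0$ for $j\ge2$, on $Q$. For $m\ge1$, the left sides in Whitney's condition of order $m$ are those of \eqref{eq:value} for $j=0$, of \eqref{eq:slope} for $j=1$, and zero for $j\ge2$; the condition holds since $e^{-1/h}=o(h^m)$ as $h\to0^+$. Order $0$ is uniform continuity of $F$ on $Q$. Theorem~\ref{thm:whitney} gives $g\in C^\infty(\mathbb R)$ with $g=F=f$ on $Q$ and $g^{(j)}=0$ on $Q$ for $j\ge2$.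
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A function $f\in D^1(\mathbb R)$ is continuous with $D^+f=D_-f=f'$, so Theorem~\ref{thm:dichotomy} applies. In case (ii) it provides $Q$ and $g\in C^\infty(\mathbb R)\subset C^2(\mathbb R)$. In case (i) take $\varepsilon=|J|/2$. Then $\{f=g\}$ meets some compact subinterval of $J$ in a closed set of positive measure, which is uncountable and so contains a nonempty compact perfect set $Q\subset I$. In both cases Lemma~\ref{lem:jets}, applied to $f-g\in D^1(\mathbb R)$, gives $f'=g'$ on $Q$.
\end{proof}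

Since $C^2(\mathbb R)\subset D^2(\mathbb R)$, the $D^1$--$D^2$ and $D^1$--$C^2$ interpolation problems both have a positive answer.

\section{Three conditions and two zigzags}\label{sec:zigzag}

We turn to Theorem~\ref{thm:sharp}. The function $\varphi=f''$ will be a limit of piecewise linear functions, arranged so that on any short interval it looks, after rescaling, like one of a few model functions. By Section~\ref{sec:jets} with $n=2$, a continuous model function $G$ must avoid the following configuration: points $x<y$ and a number $c$ with
\begin{equation}\label{eq:three}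
G(x)=G(y)=c,\qquad\int_x^y(G(s)-c)\,ds=0,\qquad\int_x^ys\,(G(s)-c)\,ds=0 .
\end{equation}
If the first integral vanishes, the weight $s$ in the second may be replaced by $s-p$ for any $p$.

The simplest model has one corner. For $\theta\in[0,1]$ let $c_\theta(t)=|t-\theta|-\theta$ on $[0,1]$; note that $c_0(t)=t$ and $\|c_\theta-c_{\theta'}\|_\infty\le2|\theta-\theta'|$.

\begin{lemma}\label{lem:corner}
If $\lambda\neq0$, $\theta\in[0,1]$ and $v=\lambda c_\theta$, then $v(1)\ne0$ or $\int_0^1v\,dt\ne0$.
\end{lemma}

\begin{proof}
We have $c_\theta(1)=1-2\theta$, which vanishes only for $\theta=\frac12$, and $\int_0^1c_{1/2}\,dt=\frac14-\frac12$.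
\end{proof}

A function that is rough at all scales also shows several corners at once on suitable intervals, and then \eqref{eq:three} is a real danger.

\begin{example}\label{ex:triangle}
Let $T$ have period $4$ with $T(s)=1-|s|$ on $[-2,2]$. Let $c=2\sqrt2-3$, so that $1-c=\sqrt2\,(1+c)$, and let $y=3+c$, $x=-y$. On $[x,y]$ the function $T-c$ vanishes at the ends and consists of a positive triangle of area $(1-c)^2$ between two negative triangles of area $(1+c)^2$. So its integral is $0$, and its first moment is $0$ because it is even. The symmetric zigzag admits \eqref{eq:three}.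
\end{example}

The remedy is a zigzag with a drift, which crosses each level only a few times. Let $U:\mathbb R\to\mathbb R$ be given by
\[
U(s)=s\ \text{ on }[0,3],\qquad U(s)=6-s\ \text{ on }[3,4],\qquad U(s+4)=U(s)+2 .
\]
On $[4n,4n+3]$ it increases from $2n$ to $2n+3$, and on $[4n+3,4n+4]$ it decreases from $2n+3$ to $2n+2$. The function $U(s)-s/2$ has period $4$, equals $s/2$ on $[0,3]$ and $6-3s/2$ on $[3,4]$, so
\begin{equation}\label{eq:drift}
0\le U(s)-\tfrac s2\le\tfrac32\qquad(s\in\mathbb R).
\end{equation}
Thus $U$ is a line of slope $\frac12$ refined by a zigzag with slopes $\pm1$. Refining a corner in the same way gives the second model,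
\[
\Lambda(s)=U(s)\ \text{ for }s\le0,\qquad\Lambda(s)=-U(s)\ \text{ for }s\ge0 ;
\]
see Figure~\ref{fig:models}. Both functions are continuous, and affine with slope $\pm1$ between consecutive integers. On $[-4,-1]$, $[-1,0]$ and $[0,3]$ the function $\Lambda$ equals $s+2$, $-s$ and $-s$. On $(-\infty,-4]$ we have $U\le-1$, and on $[3,\infty)$ we have $U\ge2$. Hence
\begin{equation}\label{eq:peak}
\Lambda(s)=1-|s+1|\ \text{ on }[-4,3],\qquad\Lambda\le-1\ \text{ on }(-\infty,-4],\qquad\Lambda\le-2\ \text{ on }[3,\infty).
\end{equation}

\begin{figure}[ht]
\centering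
\begin{tikzpicture}[scale=0.32]
\draw[->,gray] (-8.5,0)--(8.8,0);
\draw[->,gray] (0,-5.3)--(0,5.5);
\draw[dashed] (-8,-4)--(8,4);
\draw[thick] (-8,-4)--(-5,-1)--(-4,-2)--(-1,1)--(0,0)--(3,3)--(4,2)--(7,5)--(8,4);
\draw (4,0.15)--(4,-0.15) node[below]{\small $4$};
\draw (-4,-0.15)--(-4,0.15) node[above]{\small $-4$};
\node at (4.6,4.6) {$U$};
\begin{scope}[shift={(19.5,0)}]
\draw[->,gray] (-8.5,0)--(8.8,0);
\draw[->,gray] (0,-5.3)--(0,5.5);
\draw[dashed] (-8,-4)--(0,0)--(8,-4);
\draw[thick] (-8,-4)--(-5,-1)--(-4,-2)--(-1,1)--(0,0)--(3,-3)--(4,-2)--(7,-5)--(8,-4);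
\draw (4,-0.15)--(4,0.15) node[above]{\small $4$};
\draw (-4,-0.15)--(-4,0.15) node[above]{\small $-4$};
\node at (-2,2.2) {$\Lambda$};
\end{scope}
\end{tikzpicture}
\caption{The zigzags $U$ (left) and $\Lambda$ (right) on $[-8,8]$, both with slopes $\pm1$. They stay within $3/2$ of the dashed graphs of $s/2$ and $-|s|/2$. The function $\Lambda$ has its maximum $1$ at $s=-1$ and no corner at $s=0$.}\label{fig:models}
\end{figure}

The first two conditions in \eqref{eq:three} can be met for $U$. Take $x=\frac52$, $y=\frac92$, $c=\frac52$. Then $w=U-c$ equals $s-\frac52$, $\frac72-s$, $s-\frac92$ on $[\frac52,3]$, $[3,4]$, $[4,\frac92]$; it is odd about $\frac72$, so $\int w=0$. But $w$ changes sign only at $\frac72$, so $(s-\frac72)\,w\le0$ and the third condition fails. This is the mechanism of the next lemma: three conditions force two sign changes.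

\begin{lemma}\label{lem:zigzag}
For $G=U$ and for $G=\Lambda$ there are no $x<y$ and $c$ satisfying \eqref{eq:three}.
\end{lemma}

\begin{proof}
Suppose that \eqref{eq:three} holds, and put $w=G-c$ on $[x,y]$. It is continuous and not identically $0$.

\emph{Step 1: $w$ has at least four zeros.} Since $\int w=0$, the sets $A=\{w>0\}$ and $B=\{w<0\}$ are nonempty. We claim that $w$ has signs $+,-,+$ or $-,+,-$ at some points $t_1<t_2<t_3$. Suppose not. Take $\alpha\in A$, $\beta\in B$ and assume $\alpha<\beta$; the other case follows by exchanging $A$ and $B$. No point of $A$ lies to the right of $\beta$. If $\beta'<\alpha'$ with $\beta'\in B$ and $\alpha'\in A$, then $\beta'<\alpha'<\beta$ is an alternating triple. So $A$ lies to the left of $B$, and with $p=\sup A$ the continuous function $(s-p)\,w(s)$ is $\le0$ and not identically $0$. This contradicts $\int(s-p)\,w\,ds=0$. The claim gives zeros of $w$ in $(t_1,t_2)$ and in $(t_2,t_3)$, in addition to $x<t_1$ and $y>t_3$.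

\emph{Step 2: $U$ takes each value $\gamma$ at most three times.} The increasing piece on $[4n,4n+3]$ attains $\gamma$ if and only if $\frac{\gamma-3}2\le n\le\frac\gamma2$. This range has length $\frac32$ and contains at most two integers. The decreasing piece on $[4n+3,4n+4]$ attains $\gamma$ if and only if $\frac{\gamma-3}2\le n\le\frac{\gamma-2}2$, which allows at most one integer. Each piece attains $\gamma$ at most once.

\emph{Step 3: $\Lambda$ takes the value $c$ at most three times on $[-1,\infty)$.} If $c>-2$, then by \eqref{eq:peak} the value is taken only in $[-1,3]$, where $\Lambda$ is strictly decreasing. If $c\le-2$, it is not taken in $[-1,0]$, where $\Lambda\ge0$, and on $[0,\infty)$ Step 2 applies with $\gamma=-c$.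

Steps 1 and 2 exclude $G=U$, and also $G=\Lambda$ with $y\le-1$, where $\Lambda=U$ on $[x,y]$. Steps 1 and 3 exclude $G=\Lambda$ with $x\ge-1$. It remains to treat $G=\Lambda$ with $x<-1<y$. Counting zeros does not suffice now, since both flanks contribute. Instead we show that the central peak outweighs the dips, so that $\int w>0$.

\emph{Step 4: the dips.} By \eqref{eq:peak}, $c=\Lambda(x)<1=\Lambda(-1)$, so $w(-1)>0$. The nonempty set $B$ is open and contained in $(x,y)$. Each of its components $(p,q)$ satisfies $w(p)=w(q)=0$ and lies on one side of $-1$.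

Let $(p,q)\subset(-\infty,-1)$, where $\Lambda=U$. The function $U$ decreases just to the right of $p$, so $p\in[4n+3,4n+4)$, with $n\le-2$ because $p<-1$, and $c=U(p)\in(2n+2,2n+3]$. Put $\delta=c-(2n+2)\in(0,1]$. Since $U$ has slopes $-1$ and $1$ on the unit intervals on the two sides of $4n+4$, where its value is $2n+2$, we get $p=4n+4-\delta$, $q=4n+4+\delta$ and $\int_p^q|w|=\delta^2\le1$. Moreover $c\le2n+3\le-1$. The intervals $(2n+2,2n+3]$ are disjoint, so $c$ determines $n$ and there is at most one such component.

Let $(p,q)\subset(-1,\infty)$. The function $\Lambda$ increases just to the left of $q$. On $[-1,\infty)$ it increases only on the intervals $[4n+3,4n+4]$ with $n\ge0$, from $-2n-3$ to $-2n-2$. So $q\in(4n+3,4n+4]$ and $c\in(-2n-3,-2n-2]$. Put $\delta=c+2n+3\in(0,1]$. Since $\Lambda$ has slopes $-1$ and $1$ on the unit intervals on the two sides of $4n+3$, we get $p=4n+3-\delta$, $q=4n+3+\delta$ and $\int_p^q|w|=\delta^2\le1$. Moreover $c\le-2$, and $c$ determines $n$, so there is at most one such component.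

\emph{Step 5: the peak.} By Step 4, $\int_B|w|\le2$, and $c\le-1$ because $B$ has a component. By \eqref{eq:peak}, $\Lambda(s)-c\ge2-|s+1|>0$ on $(-3,1)$. The zeros $x<-1<y$ of $\Lambda-c$ lie outside this interval, so $(-3,1)\subset(x,y)$. Therefore
\[
\int_x^yw\,ds\ge\int_{-3}^1\big(2-|s+1|\big)\,ds-2=4-2>0,
\]
which contradicts \eqref{eq:three}.
\end{proof}

\section{A function with one zigzag at each scale}\label{sec:construction}

We build $\varphi$ by refining a line again and again with copies of $U$. Three requirements fix the parameters. The slopes must tend to infinity, so that after division by the slope the bound $M$ of Lemma~\ref{lem:twopoint} disappears; as $U$ has drift $\frac12$ and slopes $\pm1$, each refinement doubles the slope. The scales must separate, so that a short interval sees only one level of refinement. And the scales must shrink much faster than the slopes grow, which gives convergence and the H\"older bounds. Let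
\[
\tau_k=4^{-k}(k!)^{-2},\qquad\text{so that}\quad\tau_0=1,\quad\tau_k=4(k+1)^2\,\tau_{k+1}.
\]

We define continuous functions $\varphi_k$ and sets $B_k\subset\mathbb R$ that cut $\mathbb R$ into compact intervals of length $\tau_k$ or $3\tau_k$, the \emph{pieces of level $k$}, such that $\varphi_k$ is affine with slope $\pm2^k$ on each piece. Let $\varphi_0(x)=x$ and $B_0=\mathbb Z$. Given level $k$, divide each piece into consecutive intervals of length $4\tau_{k+1}$, the \emph{periods of level $k+1$}; this is possible because $\tau_k$ is an integer multiple of $4\tau_{k+1}$. On a period $[z,z+4\tau_{k+1}]$ in a piece where $\varphi_k$ has slope $\sigma2^k$, $\sigma=\pm1$, put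
\begin{equation}\label{eq:refine}
\varphi_{k+1}(z+\tau_{k+1}s)=\varphi_k(z)+\sigma2^{k+1}\tau_{k+1}U(s),\qquad0\le s\le4 ,
\end{equation}
and let $B_{k+1}$ consist of all points $z$ and $z+3\tau_{k+1}$. On this period
\[
(\varphi_{k+1}-\varphi_k)(z+\tau_{k+1}s)=\sigma2^{k+1}\tau_{k+1}\big(U(s)-\tfrac s2\big).
\]
The right side vanishes at $s=0$ and $s=4$, so $\varphi_{k+1}=\varphi_k$ at the ends of periods and $\varphi_{k+1}$ is continuous. By \eqref{eq:drift}, $\|\varphi_{k+1}-\varphi_k\|_\infty\le3\cdot2^k\tau_{k+1}$. Since $\tau_{j+1}\le\tau_j/4$, these bounds decrease at least by the factor $\frac12$ from each level to the next. So $\varphi=\lim\varphi_k$ exists uniformly, is continuous, and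
\begin{equation}\label{eq:tail}
\|\varphi-\varphi_k\|_\infty\le6\cdot2^k\tau_{k+1}.
\end{equation}
Each $\varphi_k$ is Lipschitz with constant $2^k$.

To a length $h$ we attach the level that is visible at that length. The numbers $k\tau_k$, $k\ge1$, decrease strictly to $0$, since $(k+1)\tau_{k+1}=\tau_k/(4(k+1))<k\tau_k$. So for $0<h<\tau_1$ there is exactly one $k\ge1$ with
\begin{equation}\label{eq:level}
(k+1)\tau_{k+1}\le h<k\tau_k ,
\end{equation}
and $k\to\infty$ as $h\to0$. The left inequality makes the error \eqref{eq:tail} small compared with $2^kh$. The right one gives $h<\tau_{k-1}$, because $k\tau_k=\tau_{k-1}/(4k)$, so that the coarser level contributes at most one corner. The price is that $h/\tau_k$ can be anywhere between $1/(4(k+1))$ and $k$: the interval may see a fraction of a period, a few periods, or very many.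

\begin{lemma}\label{lem:holder}
For every $\alpha\in(0,1)$ there is $C$ with $|\varphi(y)-\varphi(x)|\le C|y-x|^\alpha$ whenever $|y-x|<\tau_1$.
\end{lemma}

\begin{proof}
Let $h=|y-x|>0$ and let $k$ satisfy \eqref{eq:level}. By \eqref{eq:tail} and $\tau_{k+1}\le h$,
\[
|\varphi(y)-\varphi(x)|\le2^kh+12\cdot2^k\tau_{k+1}\le13\cdot2^kh\le13\cdot2^k(k\tau_k)^{1-\alpha}h^\alpha .
\]
The sequence $2^k(k\tau_k)^{1-\alpha}$ is bounded, since the ratio of consecutive terms is at most $2\,(4(k+1))^{\alpha-1}\to0$.
\end{proof}

\begin{lemma}\label{lem:shape}
Let $k\ge1$ and $0<y-x<\tau_{k-1}$. There are $z\in\mathbb R$, $\sigma=\pm1$ and $G\in\{U,\Lambda\}$ with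
\[
\varphi_k(t)=\varphi_k(z)+\sigma2^k\tau_k\,G\Big(\frac{t-z}{\tau_k}\Big)\qquad(x\le t\le y),
\]
where $z\le x<z+4\tau_k$ if $G=U$, and $x<z<y$ if $G=\Lambda$.
\end{lemma}

\begin{proof}
First let $W$ be a piece of level $k-1$, or the union of two adjacent pieces, on which $\varphi_{k-1}$ has a single slope $\sigma2^{k-1}$, and let $z\in W$ be an end of a period of level $k$. The periods in $W$ have left ends $z'=z+4j\tau_k$ with $j\in\mathbb Z$, and $\varphi_{k-1}(z')=\varphi_{k-1}(z)+\sigma2^k\tau_k\cdot2j$. Since $\varphi_{k-1}(z)=\varphi_k(z)$ and $2j+U(s)=U(4j+s)$, formula \eqref{eq:refine} gives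
\begin{equation}\label{eq:onslope}
\varphi_k(t)=\varphi_k(z)+\sigma2^k\tau_k\,U\big((t-z)/\tau_k\big)\qquad(t\in W).
\end{equation}
Points of $B_{k-1}$ are at mutual distance at least $\tau_{k-1}$, so $(x,y)$ contains at most one of them and meets at most two pieces of level $k-1$, whose union contains $[x,y]$. If there is one piece, or two with the same slope, let $W$ be their union. As $x$ is not the right end of $W$, there is a period $[z,z+4\tau_k]\subset W$ with $z\le x<z+4\tau_k$, and \eqref{eq:onslope} is the assertion with $G=U$. Otherwise let $z\in(x,y)$ be the common end of the two pieces, with slope $\sigma2^{k-1}$ on the left and $-\sigma2^{k-1}$ on the right. Formula \eqref{eq:onslope} on each piece gives the assertion with $G=\Lambda$.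
\end{proof}

\section{Blow-up: proof of Theorem~\ref{thm:sharp}}\label{sec:blowup}

Let $f\in C^2(\mathbb R)$ satisfy $f''=\varphi$. By Lemma~\ref{lem:holder}, $f''$ is locally $\alpha$-H\"older for every $\alpha<1$. Suppose that $g\in D^3(\mathbb R)$ and that $f\cap g$ is uncountable. Let $Q\subset\{f=g\}$ be nonempty, compact and perfect. By Lemma~\ref{lem:jets}, $f^{(j)}=g^{(j)}$ on $Q$ for $j\le2$.

\emph{A uniform bound.} The third derivative of $g$ need not be bounded near any given point, so the constant $M$ of Lemma~\ref{lem:twopoint} has to be found. For integers $M\ge1$ let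
\[
A_M=\{x\in Q:\ |g''(t)-g''(x)|\le M|t-x|\ \text{ whenever }|t-x|\le1/M\}.
\]
Since $g''$ has a finite derivative at each point, $Q=\bigcup_MA_M$. As $Q$ is uncountable, some $A_M$ is infinite; fix such an $M$. An infinite bounded set contains points $x_i<y_i$ with $h_i=y_i-x_i\to0$, and we keep only those $i$ with $h_i<\min\{1/M,\tau_1\}$. Lemma~\ref{lem:twopoint} applies to each pair with $n=2$, because $g\in C^2(\mathbb R)$. This is the only use of the third derivative of $g$.

\emph{Rescaling.} Let $k_i$ be the level \eqref{eq:level} of $h_i$, so that $k_i\to\infty$. Writing $x,h,k$ for $x_i,h_i,k_i$, define on $[0,1]$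
\[
w_i(t)=\frac{\varphi(x+ht)-\varphi(x)}{2^kh},\qquad v_i(t)=\frac{\varphi_k(x+ht)-\varphi_k(x)}{2^kh}.
\]
After the substitution $t\mapsto x+ht$, the three bounds of Lemma~\ref{lem:twopoint} say that $|w_i(1)|$, $|\int_0^1w_i\,dt|$ and $|\int_0^1(1-t)\,w_i\,dt|$ are at most $M2^{-k}$. By \eqref{eq:tail} and \eqref{eq:level}, $\|v_i-w_i\|_\infty\le12\tau_{k+1}/h\le12/(k+1)$. Hence $v_i(1)$, $\int_0^1v_i\,dt$ and $\int_0^1tv_i\,dt$ tend to $0$, and every uniform limit $v$ of a subsequence of $(v_i)$, or of $(-v_i)$, satisfies
\begin{equation}\label{eq:limit}
v(1)=0,\qquad\int_0^1v\,dt=0,\qquad\int_0^1t\,v(t)\,dt=0 .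
\end{equation}

\emph{The shape of $v_i$.} Since $h_i<\tau_{k_i-1}$, Lemma~\ref{lem:shape} provides $z_i,\sigma_i,G_i$. Along a subsequence $\sigma_i=\sigma$ and $G_i=G$ are fixed. Replacing $v_i$ by $\sigma v_i$, we have
\[
v_i(t)=\frac{G(X_i+H_it)-G(X_i)}{H_i},\qquad H_i=\frac{h_i}{\tau_{k_i}},\qquad X_i=\frac{x_i-z_i}{\tau_{k_i}},
\]
where $0\le X_i<4$ if $G=U$, and $-H_i<X_i<0$ if $G=\Lambda$. Along a further subsequence $H_i\to H\in[0,\infty]$. In each of three cases we find a uniform limit that violates \eqref{eq:limit}.

\emph{Case $H=0$: less than one period.} If $H_i<1$, the interval $[X_i,X_i+H_i]$ contains at most one integer. So $v_i$ vanishes at $0$, has slopes $\pm1$, and changes slope at most once; that is, $v_i=\pm c_{\theta_i}$ with $\theta_i\in[0,1]$. Along a subsequence the sign is fixed and $\theta_i\to\theta$, so $v_i\to\pm c_\theta$ uniformly. This contradicts Lemma~\ref{lem:corner}.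

\emph{Case $H=\infty$: many periods.} Let $L(s)=s/2$ if $G=U$ and $L(s)=-|s|/2$ if $G=\Lambda$. By \eqref{eq:drift}, $|G-L|\le\frac32$ in both cases, so $v_i$ is within $3/H_i$ of $(L(X_i+H_it)-L(X_i))/H_i$. This function is $\frac12c_0$ if $G=U$, and $-\frac12c_{\theta_i}$ with $\theta_i=-X_i/H_i\in(0,1)$ if $G=\Lambda$. Along a subsequence $v_i\to\pm\frac12c_\theta$ uniformly for some $\theta\in[0,1]$, which contradicts Lemma~\ref{lem:corner}.

\emph{Case $0<H<\infty$: a few periods.} The $X_i$ are bounded, so $X_i\to X$ along a subsequence. Since $G$ is Lipschitz, $v_i\to v$ uniformly, where $v(t)=(G(X+Ht)-G(X))/H$. Put $c=G(X)$ and substitute $s=X+Ht$. Then \eqref{eq:limit} gives $G(X+H)=c$,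
\[
\int_X^{X+H}(G-c)\,ds=H^2\int_0^1v\,dt=0,\qquad\int_X^{X+H}(s-X)(G-c)\,ds=H^3\int_0^1tv\,dt=0 .
\]
So \eqref{eq:three} holds with $x=X$ and $y=X+H$, which contradicts Lemma~\ref{lem:zigzag}.

All three cases are impossible, so $f\cap g$ is countable for every $g\in D^3(\mathbb R)$. \qed

\section{Higher orders}\label{sec:higher}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
For $n=1$ both versions follow from Theorem~\ref{thm:main}, since $C^1(\mathbb R)\subset D^1(\mathbb R)$ and $C^2(\mathbb R)\subset D^2(\mathbb R)$. Let $n\ge2$, let $f$ be the function of Theorem~\ref{thm:sharp}, and let $f_n\in C^n(\mathbb R)$ satisfy $f_n^{(n-2)}=f$. Suppose that $g\in D^{n+1}(\mathbb R)$ and that $f_n\cap g$ is uncountable. Then $f_n=g$ on a nonempty perfect set $Q$, and Lemma~\ref{lem:jets} gives $f=g^{(n-2)}$ on $Q$. As $g^{(n-2)}\in D^3(\mathbb R)$ and $Q$ is uncountable, this contradicts Theorem~\ref{thm:sharp}. Since $f_n\in C^n(\mathbb R)\subset D^n(\mathbb R)$ and $C^{n+1}(\mathbb R)\subset D^{n+1}(\mathbb R)$, both versions fail for $n$. The failure for $D^1,D^3$ is Theorem~\ref{thm:sharp} itself, because $C^2(\mathbb R)\subset D^1(\mathbb R)$.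
\end{proof}

\begin{remark}
The two alternatives of Theorem~\ref{thm:dichotomy} differ greatly in the smoothness that they yield. If $f\in D^1(\mathbb R)$ meets every $C^\infty$ function in a countable set, then (ii) holds for no interval, so $f$ is convex or concave on some subinterval of every interval. The function of Theorem~\ref{thm:sharp} is of this kind. For it, $\{f=g\}$ has measure zero whenever $g\in D^3(\mathbb R)$, so $C^2$ cannot in general be replaced by $D^3$ in alternative (i).
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Higher level differentiability: Generalized Ulam-Zahorski problem and small coverings by smooth maps},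
\texttt{https://math.wvu.edu/\allowbreak\textasciitilde{}kciesiel/\allowbreak Presentations/\allowbreak 42ExpositoryJune2018part2short.pdf}

\bibitem{whitney}
H. Whitney, Trans. AMS \textbf{36} (1934).

\end{thebibliography}
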